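\title{A Berry--Esseen bound for sums with a dependence graph}

\begin{abstract}
Let $W$ be a sum of centered random variables $X_i$ with $\operatorname{var}(W)=1$, and suppose that the $X_i$ have a dependence graph of maximum degree $D$. We prove that the distribution function of $W$ differs from the standard normal one by at most $K(D+1)^2\sum_i\mathbb{E}|X_i|^3$ with a universal constant $K$, and we prove a stronger bound in terms of truncated second moments. The power of $D+1$ cannot be lowered. The proof combines Stein's method and induction with a deterministic inequality that moves all error terms, outcome by outcome, to vertices whose variable is not much smaller than the average over their neighborhood.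
\end{abstract}

\section{The question and the main results}\label{sec:intro}

Throughout, $I$ is a finite index set, $(X_i)_{i\in I}$ are real random variables, $W=\sum_{i\in I}X_i$, and $\Phi$ is the standard normal distribution function. For a real random variable $V$ let
\[
\delta(V):=\sup_{w\in\mathbb{R}}\bigl|\mathbb{P}(V\le w)-\Phi(w)\bigr|\le 1
\]
be its Kolmogorov distance to the normal law. A small value of $\delta$ forbids concentration on short intervals: for $\sigma>0$ and $a\le b$,
\begin{equation}\label{eq:conc}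
\mathbb{P}(a\le V\le b)\le\frac{b-a}{\sigma\sqrt{2\pi}}+2\,\delta(V/\sigma).
\end{equation}
Indeed, $\mathbb{P}(a'<V\le b)\le\Phi(b/\sigma)-\Phi(a'/\sigma)+2\delta(V/\sigma)$ for every $a'<a$, and $\Phi'\le 1/\sqrt{2\pi}$; let $a'\uparrow a$. In particular, no atom of $V$ has mass more than $2\delta(V)$.

The Berry--Esseen theorem, in the form of \cite[Theorem~5.3]{source}, says that if the $X_i$ are independent, $\mathbb{E}X_i=0$ and $\operatorname{var}(W)=1$, then $\delta(W)\le K\sum_i\mathbb{E}|X_i|^3$ with a universal constant $K$. We ask what remains of this bound when each summand may depend on a bounded number of others.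

\begin{definition}\label{def:graph}
A graph $G$ with vertex set $I$ is a \emph{dependence graph} for $(X_i)_{i\in I}$ if, for any two disjoint sets $A,B\subseteq I$ such that no edge of $G$ joins a vertex of $A$ to a vertex of $B$, the families $(X_i)_{i\in A}$ and $(X_j)_{j\in B}$ are independent. We write $N_i$ for the closed neighborhood of $i$, that is, $i$ together with its neighbors.
\end{definition}

The graph without edges is a dependence graph exactly when the $X_i$ are independent. A typical source of other examples is the following: let $(\xi_a)$ be independent, let $X_i$ be a function of $(\xi_a)_{a\in S_i}$, and join $i\ne j$ when $S_i\cap S_j\neq\emptyset$. Two index sets with no edge between them then involve disjoint sets of $\xi_a$'s.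

If all degrees are at most $D$, the bound must deteriorate with $D$, and the most strongly dependent example tells how fast.

\begin{example}[Cliques]\label{ex:clique}
Let $\xi_1,\dots,\xi_n$ be independent and centered with $\operatorname{var}(\sum_b\xi_b)=1$. Split each $\xi_b$ into $D+1$ equal parts $X_{b,c}:=\xi_b/(D+1)$, $c=1,\dots,D+1$. The disjoint union of $n$ cliques of size $D+1$, one for each $b$, is a dependence graph of maximum degree $D$. The sum $W=\sum_b\xi_b$ has not changed, while
\[
(D+1)^2\sum_{b,c}\mathbb{E}|X_{b,c}|^3=(D+1)^2\,(D+1)\sum_b\frac{\mathbb{E}|\xi_b|^3}{(D+1)^3}=\sum_b\mathbb{E}|\xi_b|^3 .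
\]
\end{example}

So the factor $(D+1)^2$ is exactly what restores the Berry--Esseen bound on cliques, and the optimistic guess is that no graph of maximum degree $D$ is worse than a union of cliques. This is Conjecture~5.4 of \cite{source}: is there a universal constant $K$ such that $\delta(W)\le K(D+1)^2\sum_i\mathbb{E}|X_i|^3$ whenever the $X_i$ are centered, $\operatorname{var}(W)=1$, and there is a dependence graph of maximum degree $D$? The answer is yes.

\begin{theorem}\label{thm:third}
Let $(X_i)_{i\in I}$ have finite third moments, $\mathbb{E}X_i=0$, $\operatorname{var}(W)=1$, and a dependence graph of maximum degree $D$. Then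
\[
\sup_{w\in\mathbb{R}}\bigl|\mathbb{P}(W\le w)-\Phi(w)\bigr|\le 10^7\,(D+1)^2\sum_{i\in I}\mathbb{E}|X_i|^3 .
\]
\end{theorem}

The proof never sees third moments directly. Its error terms have the form $X_i^2$ times the oscillation of a bounded function over a distance of order $(D+1)|X_i|$, and such an oscillation stops growing once the distance exceeds $1$. This gives a stronger statement.

\begin{theorem}\label{thm:trunc}
Let $D\ge0$ be an integer and $\Delta:=D+1$. Let $(X_i)_{i\in I}$ have finite second moments, $\mathbb{E}X_i=0$, $\operatorname{var}(W)=1$, and a dependence graph with $|N_i|\le\Delta$ for all $i$. Put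
\[
L:=\Delta\sum_{i\in I}\mathbb{E}\bigl[X_i^2\min\{1,\Delta|X_i|\}\bigr].
\]
Then $\sup_{w}|\mathbb{P}(W\le w)-\Phi(w)|\le KL$ with $K=10^7$.
\end{theorem}

Theorem~\ref{thm:third} follows because $\min\{1,\Delta|X_i|\}\le\Delta|X_i|$. In Example~\ref{ex:clique} we have $L=\sum_b\mathbb{E}[\xi_b^2\min\{1,|\xi_b|\}]$, so the truncation level $1/\Delta$ is the natural one. Theorem~\ref{thm:trunc} asks only for an upper bound on the degrees, so its hypothesis survives the deletion of vertices; the induction needs this. We make no attempt to optimize $K$.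

\begin{remark}[Pairs are not enough]\label{rem:pairwise}
Definition~\ref{def:graph} cannot be weakened to independence of $X_i$ and $X_j$ for nonadjacent $i,j$. Let $\epsilon_1,\dots,\epsilon_m$ be independent fair signs, $n=2^m-1$, and $X_S=n^{-1/2}\prod_{a\in S}\epsilon_a$ for $\emptyset\ne S\subseteq\{1,\dots,m\}$. Distinct products are uncorrelated fair signs, hence pairwise independent, so $\operatorname{var}(W)=1$ and $\sum_S\mathbb{E}|X_S|^3=n^{-1/2}$. But $\sqrt n\,W=\prod_a(1+\epsilon_a)-1$ equals $-1$ with probability $1-2^{-m}$, so $\delta(W)\ge\frac12(1-2^{-m})$.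
\end{remark}

Section~\ref{sec:stein} recalls Stein's equation. Section~\ref{sec:charge} runs the method for $D=0$, locates the step that breaks for $D\ge1$, and proves the inequality that repairs it. Sections~\ref{sec:exp} and~\ref{sec:ind} prove Theorem~\ref{thm:trunc}. Section~\ref{sec:cons} contains bounds with moments of order $p\in[2,3]$, a Lindeberg-type central limit theorem, and the optimality of Theorem~\ref{thm:third} for every $D$.

\section{Stein's equation and the oscillation of $f'$}\label{sec:stein}

Stein's method turns $\mathbb{E}h(W)-\int h\,d\Phi$ into an expression that can be expanded in the summands of $W$. The expansion needs a continuous $h$, so we first smooth the indicator of a half-line. For $w\in\mathbb{R}$ and $\lambda>0$ let $h=h_{w,\lambda}$ equal $1$ on $(-\infty,w]$, equal $0$ on $[w+\lambda,\infty)$, and be linear in between; let $Nh:=\int h\,d\Phi$. Then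
\begin{equation}\label{eq:smooth}
\delta(W)\le\frac{\lambda}{2}+\sup_{w}\bigl|\mathbb{E}h_{w,\lambda}(W)-Nh_{w,\lambda}\bigr| ,
\end{equation}
because $\mathbb{E}h_{w-\lambda,\lambda}(W)\le\mathbb{P}(W\le w)\le\mathbb{E}h_{w,\lambda}(W)$, while $Nh_{w,\lambda}\le\Phi(w+\lambda)\le\Phi(w)+\lambda/2$ and $Nh_{w-\lambda,\lambda}\ge\Phi(w-\lambda)\ge\Phi(w)-\lambda/2$.

Fix $w$ and $\lambda$, and define
\[
f(t):=e^{t^2/2}\int_{-\infty}^t\bigl(h(y)-Nh\bigr)e^{-y^2/2}\,dy .
\]
Since $h$ is continuous, $f$ is continuously differentiable, and differentiation gives \emph{Stein's equation}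
\begin{equation}\label{eq:stein}
f'(t)-tf(t)=h(t)-Nh,\qquad\text{hence}\qquad \mathbb{E}h(W)-Nh=\mathbb{E}f'(W)-\mathbb{E}[Wf(W)].
\end{equation}

\begin{lemma}\label{lem:stein}
For all $t\in\mathbb{R}$ we have $|f(t)|\le\sqrt{\pi/2}$, $|tf(t)|\le1$ and $|f'(t)|\le2$.
\end{lemma}

\begin{proof}
We have $|h-Nh|\le1$. For $t<0$ use the definition of $f$; for $t\ge0$ use $\int(h-Nh)\,d\Phi=0$ to write $f(t)=-e^{t^2/2}\int_t^\infty(h(y)-Nh)e^{-y^2/2}\,dy$. In both cases
\[
|f(t)|\le e^{t^2/2}\int_{|t|}^\infty e^{-y^2/2}\,dy=\int_0^\infty e^{-|t|s-s^2/2}\,ds\le\min\Bigl\{\sqrt{\pi/2},\frac1{|t|}\Bigr\}.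
\]
The bound on $f'$ follows from \eqref{eq:stein}.
\end{proof}

The errors of the expansion are differences of values of $f'$. As $f'(t)=tf(t)+h(t)-Nh$, the function $f'$ has slope of order $1/\lambda$ on the window $[w,w+\lambda]$ and slope of order $1+|t|$ elsewhere. If we used only the worst slope $1/\lambda$, an error of size $\beta/\lambda$ would compete with $\lambda/2$ in \eqref{eq:smooth}, and the result would be of order $\sqrt\beta$ instead of $\beta$. We must therefore remember where the oscillation is measured. Define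
\[
\omega_t(v):=\sup_{|s|\le v}\bigl|f'(t+s)-f'(t)\bigr|,\qquad t\in\mathbb{R},\ v\ge0 .
\]
This function is nondecreasing in $v$ and bounded by $4$. It is Borel in $(t,v)$, because by continuity of $f'$ the supremum may be taken over $s=uv$ with rational $u\in[-1,1]$. The base point can be moved at the price of a longer range:
\begin{equation}\label{eq:shift}
\omega_{t+y}(v)\le2\,\omega_t(v+|y|),
\end{equation}
since $|f'(t+y+s)-f'(t+y)|\le|f'(t+y+s)-f'(t)|+|f'(t+y)-f'(t)|$.

The next lemma says that the steep window costs nothing on average if the base point is random and falls into the window with probability of order $\lambda$.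

\begin{lemma}\label{lem:mod}
Let $R$ be a random variable with $\mathbb{E}|R|\le2$, and let $\kappa\ge0$ be such that $\mathbb{P}(a\le R\le b)\le(b-a)+\kappa$ for all $a\le b$. Then
\[
\mathbb{E}\,\omega_R(v)\le\Bigl(11+\frac{\kappa}{\lambda}\Bigr)\min\{1,v\}\qquad\text{for all }v\ge0 .
\]
\end{lemma}

\begin{proof}
Write $f'=g+h-Nh$ with $g(t)=tf(t)$. By Lemma~\ref{lem:stein}, $|g|\le1$ and $|g'(t)|=|f(t)+tf'(t)|\le2(1+|t|)$. Hence
\[
\sup_{|s|\le v}|g(t+s)-g(t)|\le\min\{2,\ 2v(1+|t|+v)\}\le2v(2+|t|),
\]
by the second entry of the minimum if $v\le1$ and by the first if $v>1$. The function $h$ takes values in $[0,1]$, is Lipschitz with constant $1/\lambda$, and is constant on $[t-v,t+v]$ unless this interval meets $[w,w+\lambda]$. So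
\[
\sup_{|s|\le v}|h(t+s)-h(t)|\le\min\{1,v/\lambda\}\,\mathbf{1}(w-v\le t\le w+\lambda+v).
\]
Taking expectations at $t=R$,
\[
\mathbb{E}\,\omega_R(v)\le8v+\min\{1,v/\lambda\}(\lambda+2v+\kappa)\le8v+v+2v+\frac{\kappa}{\lambda}v .
\]
This is the claim for $v\le1$, and for $v>1$ we use $\omega\le4$.
\end{proof}

In the last display the term $2v$ was multiplied by $1$ and not by $v/\lambda$. A Taylor expansion with $f''$ would produce $v^2/\lambda$ at this point, and with it a fourth moment; this is the reason for working with $\omega$.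

\section{Charging the error to good vertices}\label{sec:charge}

\subsection*{The independent case}
Let $D=0$ and $R_i=W-X_i$. Since $X_i$ is centered and independent of $R_i$, we have $\mathbb{E}[X_if(R_i)]=0$, and since $\sum_i\mathbb{E}X_i^2=1$,
\[
\mathbb{E}[Wf(W)]=\sum_i\mathbb{E}\Bigl[X_i^2\int_0^1f'(R_i+uX_i)\,du\Bigr],\qquad \mathbb{E}f'(W)=\sum_i\mathbb{E}X_i^2\;\mathbb{E}f'(R_i+X_i).
\]
If the arguments of $f'$ are replaced by $R_i$, the two right-hand sides become equal by independence. Therefore
\[
|\mathbb{E}h(W)-Nh|\le\sum_i\mathbb{E}\bigl[X_i^2\,\omega_{R_i}(|X_i|)\bigr]+\sum_i\mathbb{E}X_i^2\;\mathbb{E}\,\omega_{R_i}(|X_i|).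
\]
Suppose that each $R_i$ satisfies the hypotheses of Lemma~\ref{lem:mod}, and put $C=11+\kappa/\lambda$. Conditioning on $X_i$ bounds the first sum by $CL$ and the second by $C\sum_i\mathbb{E}X_i^2\,\mathbb{E}\min\{1,|X_i|\}\le CL$; the last step holds because two nondecreasing functions of $|X_i|$ have nonnegative covariance. Now $R_i$ has one summand fewer than $W$, and induction will supply $\kappa=16KL$ (Lemma~\ref{lem:R}). The choice $\lambda=KL$ makes $C=27$ whatever $K$ is, and \eqref{eq:smooth} gives $\delta(W)\le\frac12KL+54L\le KL$. The general proof closes in the same way.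

\subsection*{What breaks for $D\ge1$}
From now on let
\[
Y_j:=\sum_{k\in N_j}X_k,\qquad R_j:=W-Y_j .
\]
No edge joins $j$ to $I\setminus N_j$, so $X_j$ is still independent of $R_j$. But the increment from $R_j$ to $W$ is now $Y_j$, and an error term such as $\mathbb{E}[|X_jY_j|\,\omega_{R_j}(|Y_j|)]$ cannot be bounded by conditioning, because $Y_j$ and $R_j$ are dependent. Removing the neighbors of the neighbors as well only moves the problem one layer outward, since it creates a new increment.

We shall instead measure every oscillation at the base point $W$. Elementary inequalities then reduce the errors to terms $\mathbb{E}[X_j^2\,\omega_W(c\Delta|X_j|)]$ with one variable each. The steep part of such a term behaves like $\lambda^{-1}\Delta\,\mathbb{E}[|X_j|^3\mathbf{1}(W\in J)]$ for a short window $J$, and we need to gain the factor $\mathbb{P}(W\in J)$. For an individual vertex this gain can be absent.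

\begin{example}\label{ex:path}
Let $\eta$ take the values $t$ and $-t$ with probability $p/2$ each and the value $0$ otherwise, and let $\xi$ be standard normal and independent of $\eta$. Put $X_1=\eta$, $X_2=-\xi\,\mathbf{1}(\eta\ne0)$, $X_3=\xi$. These variables are centered, and the path $1$--$2$--$3$ is a dependence graph since $X_1$ and $X_3$ are independent. Here $W=\eta+\xi\,\mathbf{1}(\eta=0)$. For $J=[-t,t]$ we have $\mathbb{P}(W\in J)\le p+t$, which is small with $p$ and $t$, yet $W\in J$ whenever $X_1\ne0$, so $\mathbb{E}[|X_1|^3\mathbf{1}(W\in J)]=\mathbb{E}|X_1|^3$.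
\end{example}

In this example the neighbor $X_2$ cancels $R_1=X_3$, and to do so it has to be much larger than $X_1$. This suggests a dichotomy. If $|Y_j|\le2\Delta|X_j|$, then \eqref{eq:shift} moves the base point from $W$ to $R_j$ and leaves a range that depends on $X_j$ alone, so we can condition on $X_j$ as in the independent case. Otherwise $X_j$ is small compared with its neighbors, and its term should be negligible next to theirs. The neighbors, however, may themselves be small compared with their own neighbors.

Consider the path $1,\dots,n$ with $\Delta=3$, numbers $x_1,\dots,x_n\ge0$, and $x_0=x_{n+1}=0$. Call $l$ bad if the average $\bar x_l=(x_{l-1}+x_l+x_{l+1})/3$ exceeds $2x_l$, and good otherwise. For $x_l=6^l$ every vertex but the last is bad, so there is no good vertex nearby to take over; but a long chain of bad vertices forces geometric growth, and the last term dominates $\sum_lx_l^3$. One need not follow the chains at all. For bad $l$, convexity of the cube gives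
\[
x_l^3\le\tfrac18\,\bar x_l^{\,3}\le\tfrac18\cdot\tfrac13\bigl(x_{l-1}^3+x_l^3+x_{l+1}^3\bigr).
\]
Each $x_k^3$ occurs on the right for at most three values of $l$, so the bad vertices carry at most $\frac18$ of $\sum_kx_k^3$ and the good ones at least $\frac78$. The lemma below is this computation for a general graph, with $s^3$ replaced by $s^2\theta(s)$ for an arbitrary nondecreasing $\theta$. Such a function need not be convex, so we first replace it by a comparable convex one.

\begin{lemma}\label{lem:charge}
Let $G$ be a graph on $I$ with $|N_l|\le\Delta$ for all $l$, and let $x_l\ge0$ for $l\in I$. Put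
\[
\bar x_l:=\frac1\Delta\sum_{k\in N_l}x_k,\qquad z_l:=\max\{x_l,\bar x_l\},\qquad \Gamma:=\{j\in I:\ \bar x_j\le2x_j\}.
\]
Then for every nondecreasing $\theta:[0,\infty)\to[0,\infty)$,
\[
\sum_{l\in I}z_l^2\,\theta(z_l)\le8\sum_{j\in\Gamma}x_j^2\,\theta(2x_j).
\]
\end{lemma}

\begin{proof}
Let $\Psi(s):=\int_0^{2s}r\theta(r)\,dr$. As the integral of a nonnegative nondecreasing function, $\Psi$ is convex and nondecreasing, and $\Psi(0)=0$. Moreover
\begin{equation}\label{eq:psi}
s^2\theta(s)\le\int_s^{2s}r\theta(r)\,dr\le\Psi(s)\le\theta(2s)\int_0^{2s}r\,dr=2s^2\theta(2s).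
\end{equation}
The number $\bar x_l$ is a convex combination of the $x_k$, $k\in N_l$, each with weight $1/\Delta$, and of $0$ with weight $1-|N_l|/\Delta\ge0$. Jensen's inequality gives $\Psi(\bar x_l)\le\Delta^{-1}\sum_{k\in N_l}\Psi(x_k)$. Since $k\in N_l$ if and only if $l\in N_k$, each $k$ lies in $|N_k|\le\Delta$ of the sets $N_l$, and so
\begin{equation}\label{eq:avg}
\sum_l\Psi(\bar x_l)\le\sum_k\Psi(x_k).
\end{equation}
If $l\notin\Gamma$, then $x_l<\bar x_l/2$, hence $\Psi(x_l)\le\Psi(\bar x_l/2)\le\frac12\Psi(\bar x_l)$ by convexity and $\Psi(0)=0$. With \eqref{eq:avg} this yields $\sum_{l\notin\Gamma}\Psi(x_l)\le\frac12\sum_k\Psi(x_k)$, that is,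
\[
\sum_k\Psi(x_k)\le2\sum_{j\in\Gamma}\Psi(x_j).
\]
Finally $\Psi(z_l)\le\Psi(x_l)+\Psi(\bar x_l)$, so \eqref{eq:psi} and \eqref{eq:avg} give
\[
\sum_lz_l^2\theta(z_l)\le\sum_l\Psi(z_l)\le2\sum_k\Psi(x_k)\le4\sum_{j\in\Gamma}\Psi(x_j)\le8\sum_{j\in\Gamma}x_j^2\theta(2x_j).\qedhere
\]
\end{proof}

The lemma is deterministic, and we apply it separately for each outcome, with $x_l=|X_l|$. The function $\theta$ may then be random, but it has to be the same for all vertices. This is why the next section measures all oscillations at $W$ rather than at the points $R_j$. We write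
\[
U_l:=\max\Bigl\{|X_l|,\ \frac1\Delta\sum_{k\in N_l}|X_k|\Bigr\}
\]
for the random value of $z_l$ and keep the letter $\Gamma$ for the random set of good vertices. By construction,
\begin{equation}\label{eq:U}
|X_l|\le U_l,\qquad \sum_{k\in N_l}|X_k|\le\Delta U_l,\qquad\text{and}\qquad |Y_j|\le2\Delta|X_j|\ \text{ for }j\in\Gamma .
\end{equation}
Also $U_l\le\sum_k|X_k|$, so $\mathbb{E}U_l^2<\infty$.

\section{Expansion around $W$}\label{sec:exp}

Let $(X_i)_{i\in I}$ be as in Theorem~\ref{thm:trunc}, and let $w,\lambda,h,f,\omega$ be as in Section~\ref{sec:stein}. Let $(X'_i)_{i\in I}$ be an independent copy of the whole family, and let $U'_l$ be formed from it as $U_l$ is formed from $(X_i)$. The copy serves to write a product of two expectations as one expectation.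

\begin{proposition}\label{prop:exp}
Let $q(u):=u^2\,\omega_W(2\Delta u)$ for $u\ge0$, and put
\[
S_1:=\Delta\sum_l\mathbb{E}\,q(U_l),\qquad S_2:=\Delta\sum_l\mathbb{E}\,q(U'_l).
\]
Then $|\mathbb{E}h(W)-Nh|\le5S_1+2S_2$.
\end{proposition}

\begin{proof}
All expectations below are finite because $f$, $f'$, $\omega$ are bounded and second moments exist. By \eqref{eq:stein} we must compare $\mathbb{E}[Wf(W)]$ with $\mathbb{E}f'(W)$, and we compare both with $\sum_i\mathbb{E}[X_iY_if'(W)]$.

\emph{First comparison.} Since $X_i$ is centered and independent of $R_i=W-Y_i$, we have $\mathbb{E}[X_if(R_i)]=0$, and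
\[
\mathbb{E}[Wf(W)]=\sum_i\mathbb{E}\bigl[X_i\bigl(f(W)-f(W-Y_i)\bigr)\bigr]=\sum_i\mathbb{E}\Bigl[X_iY_i\int_0^1f'(W-uY_i)\,du\Bigr].
\]
Now $|f'(W-uY_i)-f'(W)|\le\omega_W(|Y_i|)$, and \eqref{eq:U} gives $|X_i|\le U_i$, $|Y_i|\le\Delta U_i$. Hence
\begin{equation}\label{eq:first}
\Bigl|\mathbb{E}[Wf(W)]-\sum_i\mathbb{E}[X_iY_if'(W)]\Bigr|\le\Delta\sum_i\mathbb{E}\bigl[U_i^2\,\omega_W(\Delta U_i)\bigr]\le S_1 .
\end{equation}

\emph{Second comparison.} If $j\notin N_i$, then $X_i$ and $X_j$ are independent and centered, so $\mathbb{E}[X_iX_j]=0$. Thus $\sum_i\sum_{j\in N_i}\mathbb{E}[X_iX_j]=\operatorname{var}(W)=1$, and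
\[
\sum_i\mathbb{E}[X_iY_if'(W)]-\mathbb{E}f'(W)=\sum_i\sum_{j\in N_i}\Bigl(\mathbb{E}[X_iX_jf'(W)]-\mathbb{E}[X_iX_j]\,\mathbb{E}f'(W)\Bigr).
\]
For $j\in N_i$ put $Y_{ij}:=\sum_{k\in N_i\cup N_j}X_k$ and $W_{ij}:=W-Y_{ij}$. No edge joins $\{i,j\}$ to $I\setminus(N_i\cup N_j)$, so the pair $(X_i,X_j)$ is independent of $W_{ij}$, and $\mathbb{E}[X_iX_jf'(W_{ij})]=\mathbb{E}[X_iX_j]\,\mathbb{E}f'(W_{ij})$. The $(i,j)$ term therefore equals
\[
\mathbb{E}\bigl[X_iX_j\bigl(f'(W)-f'(W_{ij})\bigr)\bigr]-\mathbb{E}[X_iX_j]\;\mathbb{E}\bigl[f'(W)-f'(W_{ij})\bigr].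
\]
By \eqref{eq:U}, $|Y_{ij}|\le\Delta(U_i+U_j)\le2\Delta m_{ij}$ with $m_{ij}:=\max\{U_i,U_j\}$, so $|f'(W)-f'(W_{ij})|\le\omega_W(2\Delta m_{ij})$. The $(i,j)$ term is thus at most
\[
\mathbb{E}\bigl[U_iU_j\,\omega_W(2\Delta m_{ij})\bigr]+\mathbb{E}\bigl[U'_iU'_j\,\omega_W(2\Delta m_{ij})\bigr]
\]
in absolute value, where we used $\mathbb{E}|X_iX_j|\le\mathbb{E}[U_i'U_j']$ and the independence of the copy. In the first expectation, $U_iU_j\,\omega_W(2\Delta m_{ij})\le q(m_{ij})\le q(U_i)+q(U_j)$. In the second, let $m$ be the largest of $U_i,U_j,U'_i,U'_j$; as $\omega_W$ is nondecreasing, the integrand is at most $q(m)\le q(U_i)+q(U_j)+q(U'_i)+q(U'_j)$. For numbers $c_l\ge0$, symmetry of adjacency gives $\sum_i\sum_{j\in N_i}(c_i+c_j)=2\sum_l|N_l|c_l\le2\Delta\sum_lc_l$. Summing over $i$ and $j\in N_i$,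
\[
\Bigl|\sum_i\mathbb{E}[X_iY_if'(W)]-\mathbb{E}f'(W)\Bigr|\le2S_1+(2S_1+2S_2).
\]
Together with \eqref{eq:first} this proves the proposition.
\end{proof}

\section{The induction}\label{sec:ind}

We prove Theorem~\ref{thm:trunc} for fixed $\Delta$ by induction on $|I|$, with $K=10^7$. For $I=\emptyset$ the hypothesis $\operatorname{var}(W)=1$ cannot hold, so there is nothing to prove. Assume the theorem for all families with fewer than $|I|$ members. If $L>1/32$, then $KL>1\ge\delta(W)$. So let $L\le1/32$; also $L>0$, since not all $X_i$ vanish. We shall use repeatedly that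
\begin{equation}\label{eq:min}
\min\{1,cs\}\le\max\{1,c\}\,\min\{1,s\}\qquad(c,s\ge0).
\end{equation}

To apply Lemma~\ref{lem:mod} at the base point $R_j$, we need $R_j$ to be spread out. It is a sum over a smaller family, so the induction hypothesis applies once we know that deleting $N_j$ leaves a fixed part of the variance.

\begin{lemma}\label{lem:R}
For every $j\in I$ we have $\mathbb{E}|R_j|\le\frac32$, and $\mathbb{P}(a\le R_j\le b)\le(b-a)+16KL$ for all $a\le b$.
\end{lemma}

\begin{proof}
For $\varepsilon\in(0,1]$ and real $s$,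
\[
\Delta s^2\le\frac{\varepsilon^2}{\Delta}+\frac1\varepsilon\,\Delta s^2\min\{1,\Delta|s|\}:
\]
the first term suffices if $\Delta|s|\le\varepsilon$, and otherwise $\min\{1,\Delta|s|\}\ge\varepsilon$ and the second term suffices. By the Cauchy--Schwarz inequality and $|N_j|\le\Delta$, with $\varepsilon=L^{1/3}$,
\[
\mathbb{E}Y_j^2\le\Delta\sum_{k\in N_j}\mathbb{E}X_k^2\le\varepsilon^2+\frac L\varepsilon=2L^{2/3}\le2\cdot32^{-2/3}=2^{-7/3}<\frac14 .
\]
As $\mathbb{E}W^2=1$, the triangle inequality in $L^2$ shows that $\sigma_j:=(\mathbb{E}R_j^2)^{1/2}$ lies in $[\frac12,\frac32]$, which gives the first claim.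

The family $(X_k/\sigma_j)_{k\in I\setminus N_j}$ has fewer than $|I|$ members, is centered, and its sum $R_j/\sigma_j$ has variance $1$. The induced subgraph on $I\setminus N_j$ is a dependence graph for it, because two subsets of $I\setminus N_j$ with no edge between them in the subgraph have none in the full graph; its closed neighborhoods have at most $\Delta$ elements. By \eqref{eq:min} its value of $L$ is at most $\sigma_j^{-2}\max\{1,\sigma_j^{-1}\}L\le8L$. The induction hypothesis gives $\delta(R_j/\sigma_j)\le8KL$, and \eqref{eq:conc} finishes the proof since $\sigma_j\sqrt{2\pi}>1$.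
\end{proof}

Put $\delta:=\delta(W)$ and $\lambda:=KL$, fix $w$, and let $S_1,S_2$ be as in Proposition~\ref{prop:exp}.

\subsection*{The sum $S_1$}
Here $U_l$ and $W$ are dependent, and the good vertices are needed. For each outcome apply Lemma~\ref{lem:charge} with $x_l=|X_l|$ and $\theta(s)=\omega_W(2\Delta s)$:
\[
\sum_lq(U_l)\le8\sum_{j\in\Gamma}X_j^2\,\omega_W(4\Delta|X_j|).
\]
For $j\in\Gamma$, \eqref{eq:shift} with $t=R_j$, $y=Y_j$, followed by the last inequality in \eqref{eq:U}, gives
\[
\omega_W(4\Delta|X_j|)\le2\,\omega_{R_j}(4\Delta|X_j|+|Y_j|)\le2\,\omega_{R_j}(6\Delta|X_j|).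
\]
The new bound involves only $X_j$ and $R_j$. The event $\{j\in\Gamma\}$ depends on the neighbors of $j$, so we now drop the restriction to $\Gamma$, which only adds nonnegative terms. Conditioning on $X_j$, which is independent of $R_j$, we apply Lemma~\ref{lem:mod} with $\kappa=16KL$ from Lemma~\ref{lem:R}, so that $11+\kappa/\lambda=27$. With \eqref{eq:min},
\[
S_1\le16\Delta\sum_j\mathbb{E}\bigl[X_j^2\,\omega_{R_j}(6\Delta|X_j|)\bigr]\le16\cdot27\,\Delta\sum_j\mathbb{E}\bigl[X_j^2\min\{1,6\Delta|X_j|\}\bigr]\le2592\,L .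
\]

\subsection*{The sum $S_2$}
Here $U'_l$ is independent of $W$, so we can condition on it directly, but the base point is $W$, to which the induction hypothesis does not apply. We use the unknown quantity $\delta$ itself: $\mathbb{E}|W|\le1$, and \eqref{eq:conc} with $\sigma=1$ gives $\mathbb{P}(a\le W\le b)\le(b-a)+2\delta$. By Lemma~\ref{lem:mod} with $\kappa=2\delta$, the equality in law of $U'_l$ and $U_l$, Lemma~\ref{lem:charge} with $\theta(s)=\min\{1,2\Delta s\}$, and \eqref{eq:min},
\begin{align*}
S_2&\le\Bigl(11+\frac{2\delta}\lambda\Bigr)\Delta\,\mathbb{E}\sum_lU_l^2\min\{1,2\Delta U_l\}\\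
&\le\Bigl(11+\frac{2\delta}\lambda\Bigr)\,8\Delta\sum_j\mathbb{E}\bigl[X_j^2\min\{1,4\Delta|X_j|\}\bigr]\le32\Bigl(11+\frac{2\delta}{\lambda}\Bigr)L=352\,L+\frac{64\,\delta}{K}.
\end{align*}

\subsection*{Conclusion}
These bounds do not depend on $w$. Proposition~\ref{prop:exp} and \eqref{eq:smooth} give
\[
\delta\le\frac{KL}2+5\cdot2592\,L+2\cdot352\,L+\frac{128\,\delta}K=\frac{KL}2+13664\,L+\frac{128\,\delta}{K}.
\]
For $K=10^7$ we have, with room to spare, $13664\le K/4$ and $128/K\le1/4$. Hence $\delta\le\frac34KL+\frac14\delta$, and since $\delta$ is finite, $\delta\le KL$. This completes the induction and proves Theorem~\ref{thm:trunc}, and with it Theorem~\ref{thm:third}. \qed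

\section{Consequences and sharpness}\label{sec:cons}

The truncation in Theorem~\ref{thm:trunc} covers variables without third moments.

\begin{corollary}\label{cor:p}
Under the hypotheses of Theorem~\ref{thm:trunc}, if $\mathbb{E}|X_i|^p<\infty$ for all $i$ and some $p\in[2,3]$, then
\[
\sup_w|\mathbb{P}(W\le w)-\Phi(w)|\le10^7\,(D+1)^{p-1}\sum_{i\in I}\mathbb{E}|X_i|^p .
\]
\end{corollary}

\begin{proof}
Since $0\le p-2\le1$, we have $\min\{1,s\}\le s^{p-2}$ for $s\ge0$ (with $0^0=1$), so $L\le\Delta^{p-1}\sum_i\mathbb{E}|X_i|^p$.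
\end{proof}

\begin{corollary}\label{cor:lind}
For $n=1,2,\dots$ let $(X_{n,i})_{i\in I_n}$ be a family as in Theorem~\ref{thm:trunc}, with sum $W_n$ and $\Delta_n=D_n+1$. Suppose that $\sup_n\Delta_n\sum_i\mathbb{E}X_{n,i}^2<\infty$ and that
\[
\Delta_n\sum_i\mathbb{E}\bigl[X_{n,i}^2\,\mathbf{1}(\Delta_n|X_{n,i}|>\varepsilon)\bigr]\to0\qquad\text{for every }\varepsilon>0 .
\]
Then $W_n$ converges in distribution to the standard normal law.
\end{corollary}

\begin{proof}
Let $L_n$ be the value of $L$ for the $n$th family. From $\min\{1,s\}\le\varepsilon+\mathbf{1}(s>\varepsilon)$ we get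
\[
L_n\le\varepsilon\,\Delta_n\sum_i\mathbb{E}X_{n,i}^2+\Delta_n\sum_i\mathbb{E}\bigl[X_{n,i}^2\mathbf{1}(\Delta_n|X_{n,i}|>\varepsilon)\bigr].
\]
Letting $n\to\infty$ and then $\varepsilon\to0$ gives $L_n\to0$, hence $\delta(W_n)\to0$.
\end{proof}

For $D_n=0$ the first assumption is automatic, as $\sum_i\mathbb{E}X_{n,i}^2=1$, and the second is the Lindeberg condition.

Finally, we return to Example~\ref{ex:clique}. Let $K_D$ be the smallest constant that can replace $10^7$ in Theorem~\ref{thm:third} for dependence graphs of maximum degree $D$; thus $K_0$ is the optimal constant in the Berry--Esseen theorem for independent summands.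

\begin{proposition}\label{prop:sharp}
Let $D\ge0$ be an integer.
\begin{enumerate}
\item $K_D\ge K_0$.
\item There are families as in Theorem~\ref{thm:third} with $(D+1)^2\sum_i\mathbb{E}|X_i|^3$ arbitrarily small and
\[
\sup_w|\mathbb{P}(W\le w)-\Phi(w)|\ge\frac1{2\sqrt2}\,(D+1)^2\sum_i\mathbb{E}|X_i|^3 .
\]
\end{enumerate}
In particular, the exponent $2$ of $D+1$ in Theorem~\ref{thm:third} cannot be lowered, and the order of the bound is optimal for each $D$, uniformly in $D$.
\end{proposition}

\begin{proof}
(1) Given independent centered $\xi_1,\dots,\xi_n$ with finite third moments and $\operatorname{var}(\sum_b\xi_b)=1$, the bound with constant $K_D$, applied to the family of Example~\ref{ex:clique}, reads $\delta(\sum_b\xi_b)\le K_D\sum_b\mathbb{E}|\xi_b|^3$. So $K_D$ is admissible in the independent case.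

(2) In Example~\ref{ex:clique} take $n=2m$ and $\xi_b=\pm n^{-1/2}$ with probability $\frac12$ each. Then $(D+1)^2\sum_i\mathbb{E}|X_i|^3=n^{-1/2}$. Let $p_m:=\mathbb{P}(W=0)=\binom{2m}m4^{-m}$. We have $p_1=\frac12$ and $p_{m+1}/p_m=\frac{2m+1}{2m+2}\ge\sqrt{m/(m+1)}$, because $(2m+1)^2\ge4m(m+1)$. By induction $p_m\ge\frac1{2\sqrt m}=\frac1{\sqrt{2n}}$. By \eqref{eq:conc} with $a=b=0$, $\delta(W)\ge p_m/2\ge\frac1{2\sqrt2}\,n^{-1/2}$.

If Theorem~\ref{thm:third} held with $K(D+1)^a$, $a<2$, in place of $10^7(D+1)^2$, this family would give $\frac1{2\sqrt2}\,n^{-1/2}\le K(D+1)^{a-2}n^{-1/2}$, which is false for large $D$.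
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Normal Approximation by Stein's Method},
\texttt{http://dk.fdv.uni-lj.si/metodoloskizvezki/Pdfs/Mz21raic.pdf}.

\end{thebibliography}
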